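# A product can be subcompact when its factor is not

## A base of $(0,1)\times Y$ that does not descend to $(0,1)$

Start with the intervals $(0,1/n)$, $n\ge 1$, in the space $(0,1)$. The closure of $(0,\frac1{n+1})$ in $(0,1)$ is $(0,\frac1{n+1}]$, which lies inside $(0,\frac1n)$. So each interval contains the closure of the next one, and yet no point belongs to all of them. If we want such shrinking families to have a common point, we can discard these intervals and describe the topology of $(0,1)$ by the open sets with compact closure.

Now multiply by the compact set $Y=\{0\}\cup\{1/k:k\ge1\}\subseteq\mathbb R$, and put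
$$B_n=(0,\tfrac1n)\times\bigl(Y\setminus\{\tfrac1n\}\bigr)\qquad(n\ge1).$$
These sets are open, and no two of them are comparable: for $m\neq n$ the set $B_m$ has points with second coordinate $1/n$, and $B_n$ has none. Let $\mathcal K$ be the family of all nonempty open subsets of $(0,1)\times Y$ with compact closure, and let $\mathcal B=\mathcal K\cup\{B_n:n\ge1\}$. Since $(0,1)\times Y$ is locally compact Hausdorff, $\mathcal K$ is a base, and so is $\mathcal B$. We shall see in a moment that $\mathcal B$ is a "good" base for shrinking families. However, if we push $\mathcal B$ down to $(0,1)$, the bad intervals come back. The projection of $B_n$ is $(0,\frac1n)$; the slice of $B_n$ over $0$ is $(0,\frac1n)$; and the slice over $1/k$ is $(0,\frac1n)$ for every $n\ne k$. The missing point $1/n$ acted as a label. It kept the sets $B_n$ from forming a shrinking family, and it is lost when the second coordinate is forgotten.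

Here are the notions behind this. A space is *regular* if whenever $x\in W$ with $W$ open, there is an open $H$ with $x\in H$ and $\overline H\subseteq W$. Throughout, all spaces are regular; products of regular spaces are regular. The next two definitions follow de Groot.

**Definition (regular filter base).** A nonempty family $\mathcal F$ of nonempty open sets is a regular filter base if for any $F_1,F_2\in\mathcal F$ there is $F_3\in\mathcal F$ with $\overline{F_3}\subseteq F_1\cap F_2$.

**Definition (subcompact).** A regular space $Z$ is subcompact if it has a base $\mathcal B$ of nonempty open sets such that $\bigcap\mathcal F\ne\emptyset$ for every regular filter base $\mathcal F\subseteq\mathcal B$. We then say that $\mathcal B$ witnesses subcompactness.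

The intervals $(0,\frac1n)$ form a regular filter base in $(0,1)$ with empty intersection, so the base of all nonempty open sets is not a witness there. The base of open sets with compact closure is one, by the following lemma.

**Lemma 1.** If a regular filter base $\mathcal F$ has a member $K$ with $\overline K$ compact, then $\bigcap\mathcal F\neq\emptyset$. In particular every locally compact Hausdorff space is subcompact.

*Proof.* By induction, finitely many members of $\mathcal F$ always contain a common member, which is nonempty. So the closed sets $\overline F\cap\overline K$, $F\in\mathcal F$, have the finite intersection property in the compact set $\overline K$, and some point lies in all $\overline F$. Applying the definition with $F_1=F_2=F$, each $F\in\mathcal F$ contains $\overline{F'}$ for some $F'\in\mathcal F$. Hence the point lies in every $F$. $\square$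

Now we can check that $\mathcal B$ above witnesses subcompactness of $(0,1)\times Y$. Let $\mathcal F\subseteq\mathcal B$ be a regular filter base. If it has a member in $\mathcal K$, use Lemma 1. Otherwise $\mathcal F\subseteq\{B_n:n\ge 1\}$; any two members of $\mathcal F$ contain a third, so by incomparability $\mathcal F$ has exactly one member, and $\bigcap\mathcal F\ne\emptyset$.

So a witness for a product need not give a witness for the factor by projecting or by slicing. In this example $(0,1)$ is subcompact anyway, through another base. Must there always be another base? This is Classical Question 2 in "Domain Representable Spaces and Completeness", http://topology.auburn.edu/tp/reprints/v34/tp34017.pdf: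

*Suppose that $Y\ne\emptyset$ and $X\times Y$ is subcompact. Does it follow that $X$ is subcompact?*

The answer is no. We shall build, in ZFC, a zero-dimensional Hausdorff space $X$ that is not subcompact, while $X\times 2^{\mathfrak c}$ is subcompact. Here $2=\{0,1\}$ is discrete, $\mathfrak c=|2^\omega|$, and $2^{\kappa}$ carries the product topology, so $2^{\mathfrak c}$ is compact Hausdorff. Zero-dimensional means: has a base of clopen sets.

First, the easiest positive case, which shows that $Y$ must be chosen with some care.

**Lemma 2.** If $Z\times Y$ is subcompact and $Y$ has an isolated point $y$, then $Z$ is subcompact.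

*Proof.* Regularity gives an open $H\ni y$ with $\overline H\subseteq\{y\}$, so $\{y\}$ is clopen and $Z\times\{y\}$ is clopen in $Z\times Y$. Let $\mathcal B$ be a witness for $Z\times Y$. Its members contained in $Z\times\{y\}$ form a base of $Z\times\{y\}$, and closures of these members are the same in $Z\times\{y\}$ and in $Z\times Y$. So this base witnesses subcompactness of $Z\times\{y\}$, which is homeomorphic to $Z$. $\square$

## What survives on a slice: directed-complete systems

Let $\mathcal B$ witness subcompactness of $Z\times Y$, fix $y\in Y$, and write $\beta(B)=\{z:(z,y)\in B\}$ for the slice and $\pi$ for the projection to $Z$. The sensible attempt is to show that the nonempty slices $\beta(B)$ form a witness for $Z$. It breaks at two points. First, $\overline{\beta(B_3)}\subseteq\beta(B_1)\cap\beta(B_2)$ says nothing about whether $\overline{B_3}\subseteq B_1\cap B_2$, so a regular filter base of slices need not lift. This is what happened to the $B_n$. Second, even if it lifts, the common point we get is some $(z,y')$, possibly with $y'\neq y$, and then $z$ need not be in the slices over $y$.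

Both points are repaired if we keep the index $B$, instead of only the set $\beta(B)$, and record when one index is well below another: $\overline{B'}\subseteq B$ and also $\pi(B')\subseteq\beta(B)$. What remains is the following structure.

**Definition (directed-complete system).** A directed-complete system for a space $Z$ is a triple $(Q,\ll,\beta)$, where $\ll$ is a binary relation on the set $Q$ and $\beta$ assigns to each $q\in Q$ a nonempty open set $\beta(q)\subseteq Z$, such that

* (D1) $\{\beta(q):q\in Q\}$ is a base of $Z$;
* (D2) $\ll$ is transitive;
* (D3) $q\ll r$ implies $\beta(r)\subseteq\beta(q)$;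
* (D4) for each $z\in Z$ the set $Q_z=\{q:z\in\beta(q)\}$ is $\ll$-directed: for $q,r\in Q_z$ there is $t\in Q_z$ with $q\ll t$ and $r\ll t$;
* (D5) $\bigcap_{q\in D}\beta(q)\ne\emptyset$ for every nonempty $\ll$-directed $D\subseteq Q$.

So larger in $\ll$ means smaller as a set. Note that $\beta$ need not be injective and that $\ll$ may demand much more than inclusion. (This is the type of characterization of domain representability due to Fleissner and Yengulalp, "From subcompact to domain representable". We do not use that connection.)

For a small example take $Z=(0,1)$. Let $Q$ be the set of intervals $(a,b)$ with $0<a<b<1$, let $\beta(I)=I$, and let $I\ll J$ mean $\overline J\subseteq I$. Axioms (D1)–(D3) are immediate. For (D4), if $z\in I\cap J$, take a short interval around $z$ whose closure lies in $I\cap J$. For (D5), a nonempty $\ll$-directed set is a regular filter base of sets with compact closure, so Lemma 1 applies.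

For a non-example take $Z=\mathbb Q$, with points $z_0,z_1,\dots$. Suppose $(Q,\ll,\beta)$ is a directed-complete system. Choose any $q_0\in Q$. Given $q_n$, the open set $W=\beta(q_n)\setminus\{z_n\}$ is nonempty, since $\mathbb Q$ has no isolated points. Pick $z\in W$, then $r\in Q_z$ with $\beta(r)\subseteq W$ by (D1), then $q_{n+1}\in Q_z$ with $q_n\ll q_{n+1}$ and $r\ll q_{n+1}$ by (D4). By (D3), $z_n\notin\beta(q_{n+1})$. By (D2) the set $\{q_n:n\in\omega\}$ is $\ll$-directed, but $\bigcap_n\beta(q_n)=\emptyset$, against (D5). By the next lemma, $\mathbb Q\times Y$ is therefore not subcompact for any nonempty regular $Y$, so $\mathbb Q$ cannot serve as our $X$.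

**Lemma 3.** If $Z\times Y$ is subcompact for some nonempty regular $Y$, then $Z$ has a directed-complete system.

*Proof.* Let $\mathcal B$ be a witness, fix $y\in Y$, and let $\pi:Z\times Y\to Z$ be the projection. Put $Q=\{B\in\mathcal B:B\cap(Z\times\{y\})\neq\emptyset\}$ and $\beta(B)=\{z:(z,y)\in B\}$, a nonempty open set, and let
$$B\ll B'\iff\overline{B'}\subseteq B\ \text{ and }\ \pi(B')\subseteq\beta(B).$$
Note that $\beta(B)\subseteq\pi(B)$. We check the axioms.

(D1) If $z\in W$ with $W$ open, take $B\in\mathcal B$ with $(z,y)\in B\subseteq W\times Y$. Then $z\in\beta(B)\subseteq W$.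

(D2) If $B\ll B'\ll B''$, then $\overline{B''}\subseteq B'\subseteq B$ and $\pi(B'')\subseteq\beta(B')\subseteq\pi(B')\subseteq\beta(B)$.

(D3) If $B\ll B'$, then $\beta(B')\subseteq\pi(B')\subseteq\beta(B)$.

(D4) Let $z\in\beta(B)\cap\beta(B')$. The set $B\cap B'\cap\bigl((\beta(B)\cap\beta(B'))\times Y\bigr)$ is open and contains $(z,y)$. Since $Z\times Y$ is regular, there is $B''\in\mathcal B$ with $(z,y)\in B''$ whose closure lies in that set. Then $B''\in Q_z$, $\overline{B''}\subseteq B\cap B'$ and $\pi(B'')\subseteq\beta(B)\cap\beta(B')$, so $B\ll B''$ and $B'\ll B''$.

(D5) Let $D\subseteq Q$ be nonempty and $\ll$-directed. By the first clause in the definition of $\ll$, $D$ is a regular filter base contained in $\mathcal B$, so there is a point $(z,y')\in\bigcap D$. Let $B\in D$, and pick $B'\in D$ with $B\ll B'$. Then $z\in\pi(B')\subseteq\beta(B)$ by the second clause. So $z\in\bigcap_{B\in D}\beta(B)$. $\square$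

## Encoding $\ll$ by finite labels in $2^Q$

Conversely, suppose $Z$ has a directed-complete system. The sets $\beta(q)$ need not witness subcompactness, because inclusion between them does not see $\ll$. The opening example suggests a remedy: use a second coordinate to destroy inclusions that we do not want. We look for a base of $Z\times2^Q$, consisting of boxes $\beta(q)\times[\sigma]$, such that an inclusion between two boxes forces $\ll$ between their indices.

Here $\sigma$ is a finite partial function from $Q$ to $2$ and $[\sigma]=\{y\in2^Q:y\supseteq\sigma\}$. Let each box carry its own index as a label: $q\in\operatorname{dom}\sigma$. If a box indexed by $q'$ lies inside it, then $q$ belongs to the domain of the smaller box too. So it would suffice to demand that every $r\neq q$ in $\operatorname{dom}\sigma$ satisfies $r\ll q$. But then we do not get a base. Near a point $(z,y)$ the domain must be allowed to contain a prescribed finite set $b\subseteq Q$, and if $r\in b$ has $z\notin\beta(r)$, then $r\ll q$ is impossible for $q\in Q_z$, by (D3). For such an $r$, however, $\beta(q)\not\subseteq\beta(r)$, and this already rules out that a box with index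 $r$ contains the present box. So we allow it.

**Lemma 4.** If a regular space $Z$ has a directed-complete system $(Q,\ll,\beta)$, then $Z\times2^Q$ is subcompact.

*Proof.* Let $\mathcal A$ be the family of all sets $\beta(q)\times[\sigma]$ where $a=\operatorname{dom}\sigma$ is a finite subset of $Q$ with $q\in a$, and
$$\text{for every } r\in a\setminus\{q\}:\quad r\ll q\ \text{ or }\ \beta(q)\not\subseteq\beta(r).\tag{1}$$
All these sets are nonempty and open.

**Step 1: $\mathcal A$ is a base.** The purpose is to see that (1) is not too restrictive. Let $(z,y)\in W\times[y{\restriction}b]$ with $W$ open and $b\subseteq Q$ finite. By (D1) choose $q_0\in Q_z$ with $\beta(q_0)\subseteq W$. Applying (D4) finitely often and using (D2), we find $q\in Q_z$ with $q_0\ll q$ and $r\ll q$ for all $r\in b\cap Q_z$. Put $a=b\cup\{q\}$ and $\sigma=y{\restriction}a$. Let $r\in a\setminus\{q\}$, so $r\in b$. If $r\in Q_z$, then $r\ll q$. If $r\notin Q_z$, then $z\in\beta(q)\setminus\beta(r)$, so $\beta(q)\not\subseteq\beta(r)$. Thus (1) holds. By (D3), $\beta(q)\subseteq\beta(q_0)\subseteq W$, so $(z,y)\in\beta(q)\times[\sigma]\subseteq W\times[y{\restriction}b]$.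

**Step 2: inclusion forces $\ll$.** This is where the labels work. Let $\mathcal F\subseteq\mathcal A$ be a regular filter base. For each $F\in\mathcal F$ fix a representation $F=\beta(q_F)\times[\sigma_F]$ as above, and let $a_F=\operatorname{dom}\sigma_F$. Write $q\preceq r$ for "$q\ll r$ or $q=r$"; this relation is reflexive and, by (D2), transitive. We claim:
$$F'\subseteq F\text{ in }\mathcal F\quad\Longrightarrow\quad \sigma_{F'}\supseteq\sigma_F\ \text{ and }\ q_F\preceq q_{F'}.\tag{2}$$
The sets are boxes with nonempty sides, so $\beta(q_{F'})\subseteq\beta(q_F)$ and $[\sigma_{F'}]\subseteq[\sigma_F]$. The second inclusion gives $\sigma_{F'}\supseteq\sigma_F$: if $j\in\operatorname{dom}\sigma_F$ and $\sigma_{F'}$ is undefined at $j$ or has a different value there, some $y\in[\sigma_{F'}]$ has $y(j)\ne\sigma_F(j)$. Hence $q_F\in a_F\subseteq a_{F'}$. If $q_F\neq q_{F'}$, apply (1) to $F'$ with $r=q_F$: either $q_F\ll q_{F'}$ or $\beta(q_{F'})\not\subseteq\beta(q_F)$, and the latter is false. So (2) holds.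

**Step 3: the first coordinates have a common point.** Let $D=\{q_F:F\in\mathcal F\}$. Any two members of $\mathcal F$ contain a third one, so by (2) $D$ is $\preceq$-directed. We must get from $\preceq$ to $\ll$ in order to use (D5).

Suppose first that some $m\in D$ satisfies $q\preceq m$ for all $q\in D$. Then $\beta(m)\subseteq\beta(q)$ for all $q\in D$ by (D3), so $\bigcap_{q\in D}\beta(q)=\beta(m)\ne\emptyset$.

Suppose there is no such $m$. Then $D$ is $\ll$-directed. Indeed, given $q_1,q_2\in D$, take $m\in D$ with $q_1,q_2\preceq m$, then $q_3\in D$ with $q_3\not\preceq m$, then $m'\in D$ with $m,q_3\preceq m'$. Since $q_3\preceq m'$ and $q_3\not\preceq m$, we have $m'\neq m$, so $m\ll m'$, and hence $q_1,q_2\ll m'$ by (D2). So $\bigcap_{q\in D}\beta(q)\neq\emptyset$ by (D5).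

**Step 4: the second coordinates have a common point.** By (2), any two of the functions $\sigma_F$ have a common extension $\sigma_{F''}$. So $\bigcup_F\sigma_F$ is a function, and any $y\in2^Q$ extending it lies in $\bigcap_F[\sigma_F]$. Therefore
$$\bigcap\mathcal F=\bigcap_{F\in\mathcal F}\beta(q_F)\times\bigcap_{F\in\mathcal F}[\sigma_F]\neq\emptyset.\qquad\square$$

**Theorem 5 (classification).** For a regular space $Z$ the following are equivalent: (a) $Z\times Y$ is subcompact for some nonempty regular $Y$; (b) $Z\times2^\kappa$ is subcompact for some cardinal $\kappa$; (c) $Z$ has a directed-complete system.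

*Proof.* (a)$\Rightarrow$(c) is Lemma 3. (c)$\Rightarrow$(b) is Lemma 4 with $\kappa=|Q|$. For (b)$\Rightarrow$(a) take $Y=2^\kappa$. $\square$

The question has now become: is there a space with a directed-complete system that is not subcompact? In such a space, $\ll$ must use information that cannot be read off from the open sets of any base.

## The space $X$ of pairs $(x,f)$ with $f(x)=0$

Let $C=2^\omega$ with its usual metric: distinct $x,y$ have distance $2^{-k}$, where $k$ is the first coordinate in which they differ. Let $\mathcal C$ be the set of nonempty clopen subsets of $C$. By compactness each of them is a finite union of sets determined by finitely many coordinates, so $\mathcal C$ is countable. Every $U\in\mathcal C$ is compact, and it is uncountable, since it contains a copy of $C$.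

Let $P$ be the set of all countable partial functions from $C$ to $\{0,1\}$ ("countable" includes finite and empty), and write $q\le p$ for $q\supseteq p$. The union of a decreasing sequence $p_0\ge p_1\ge\cdots$ in $P$ is again in $P$. Put
$$X=\{(x,f):x\in C,\ f:C\to\{0,1\},\ f(x)=0\},$$
with base the sets
$$[U,s]=\{(x,f)\in X:x\in U,\ f\supseteq s\}\qquad(U\in\mathcal C,\ s\in P).$$
One remark will be used repeatedly:
$$\text{if }(x,f)\in X\text{ and }f\supseteq s,\text{ then }x\notin s^{-1}(1).\tag{3}$$

**Lemma 6.** (i) The sets $[U,s]$ are nonempty and form a base of a topology on $X$. (ii) Each $[U,s]$ is clopen, and $X$ is Hausdorff; so $X$ is zero-dimensional and Hausdorff, hence regular. (iii) $[U',s']\subseteq[U,s]$ if and only if $U'\subseteq U$ and $s'\supseteq s$.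

*Proof.* (i) Since $U$ is uncountable, pick $x\in U\setminus\operatorname{dom}s$ and extend $s$ by $0$ to $f:C\to\{0,1\}$; then $(x,f)\in[U,s]$. The set $[C,\emptyset]$ is all of $X$. If $(x,f)\in[U,s]\cap[U',s']$, then $s\cup s'\subseteq f$ is in $P$, $x\in U\cap U'\in\mathcal C$, and $(x,f)\in[U\cap U',s\cup s']\subseteq[U,s]\cap[U',s']$.

(ii) Let $(x,f)\in X\setminus[U,s]$. If $x\notin U$, then $[C\setminus U,\emptyset]$ is a neighborhood of $(x,f)$ missing $[U,s]$. Otherwise $f(z)\neq s(z)$ for some $z\in\operatorname{dom}s$, and $[C,\{(z,f(z))\}]$ is such a neighborhood. For the Hausdorff property, let $(x,f)\neq(x',f')$. If $x\ne x'$, take a clopen $U$ with $x\in U\not\ni x'$ and use $[U,\emptyset]$ and $[C\setminus U,\emptyset]$. If $f(z)\neq f'(z)$, use $[C,\{(z,f(z))\}]$ and $[C,\{(z,f'(z))\}]$.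

(iii) The "if" part is clear. Let $[U',s']\subseteq[U,s]$. If $U'\not\subseteq U$, then $U'\setminus U\in\mathcal C$, and the nonempty set $[U'\setminus U,s']$ lies in $[U',s']$ and misses $[U,s]$. If $s'\not\supseteq s$, pick $z\in\operatorname{dom}s$ at which $s'$ is undefined or has a value other than $s(z)$. Then $s''=s'\cup\{(z,1-s(z))\}$ is in $P$, and the nonempty set $[U',s'']$ lies in $[U',s']$ and misses $[U,s]$. $\square$

Let us try this space by hand. Take $x\in C$, $s=\{(x,1)\}$, and clopen $U_0\supseteq U_1\supseteq\cdots$ with $\bigcap_nU_n=\{x\}$. The sets $[U_n,s]$ are clopen and decreasing, so they form a regular filter base. A common point $(z,f)$ would have $z=x$ and $f(x)=1$, which is forbidden. So the obvious base is not a witness.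

The obvious repair is to use only those $[U,s]$ with
$$U\cap s^{-1}(1)=\emptyset.\tag{4}$$
If only finite $s$ were allowed, this would succeed. Indeed, give the set $X$ the coarser topology with base the $[U,s]$, $s$ finite. It is regular, as the proof of Lemma 6(ii) shows. The sets with (4) and $s$ finite form a base: given $(x,f)\in[U,s]$, use (3) and shrink $U$ around $x$ to avoid the finite set $s^{-1}(1)$. If $\mathcal F$ is a regular filter base of such sets $[U_i,s_i]$, then by Lemma 6(iii) the compact sets $U_i$ have the finite intersection property and the $s_i$ are pairwise compatible. Pick $x\in\bigcap_iU_i$. By (4), $\bigcup_is_i$ does not take the value $1$ at $x$, so its extension $f$ by $0$ gives a common point $(x,f)$.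

With countable $s$ the repair breaks, because $s^{-1}(1)$ can be dense in $C$. For such an $s$, the nonempty open set $[C,s]$ contains no $[U',s']$ with (4): by Lemma 6(iii), $s'\supseteq s$, so $s'^{-1}(1)$ meets every $U'$. So the sets with (4) do not form a base. In the next section we keep (4) as a promise that is fulfilled in finite installments, and in the one after we show that no base can do the same.

## Promises in finite installments: $X\times2^{\mathfrak c}$ is subcompact

Since $s^{-1}(1)$ is countable, it is the union of finite sets $E_0\subseteq E_1\subseteq\cdots$. A clopen neighborhood $U$ of $x\notin s^{-1}(1)$ cannot in general avoid all of $s^{-1}(1)$, but it can be shrunk to avoid $E_n$ for any given $n$. We attach to $[U,s]$ the sequence $E$ and a number $n$ with $U\cap E_n=\emptyset$, and let $\ll$ demand that $n$ grows. For example, let $s^{-1}(1)=\{d_0,d_1,\dots\}$ be dense and $E_k=\{d_0,\dots,d_k\}$; then $(U,s)$ may carry $(E,n)$ exactly when $U$ contains none of $d_0,\dots,d_n$.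

**Lemma 7.** The space $X$ has a directed-complete system with $|Q|=\mathfrak c$.

*Proof.* Let $Q$ be the set of all $q=(U,s,E,n)$ with $U\in\mathcal C$, $s\in P$, $n\in\omega$, and $E=(E_k)_{k\in\omega}$ an increasing sequence of finite sets with
$$\bigcup_kE_k=s^{-1}(1)\quad\text{and}\quad U\cap E_n=\emptyset.$$
Put $\beta(q)=[U,s]$, and let
$$(U,s,E,n)\ll(U',s',E',n')\iff U'\subseteq U,\ s'\supseteq s,\ n'>n,\ E_k\subseteq E'_k\text{ for all }k.$$

**Step 1: the size of $Q$.** This tells us which cube to use. There are countably many $U$ and $n$, and $\mathfrak c^{\omega}=\mathfrak c$ many $s$ and at most that many $E$, so $|Q|\le\mathfrak c$. The elements $(C,\{(z,0)\},(\emptyset)_k,0)$, $z\in C$, show $|Q|\ge\mathfrak c$.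

**Step 2: (D1)–(D3).** We check that dropping nothing but the pairs that violate $U\cap E_n=\emptyset$ leaves a base. Let $(x,f)\in[U,s]$, and choose any increasing sequence $E$ of finite sets with union $s^{-1}(1)$. By (3), $x\notin E_0$, and $E_0$ is finite, so there is a clopen $U'$ with $x\in U'\subseteq U\setminus E_0$. Then $(U',s,E,0)\in Q$ and $(x,f)\in\beta(U',s,E,0)\subseteq[U,s]$. This gives (D1). Transitivity of $\ll$ is clear, and (D3) is Lemma 6(iii).

**Step 3: (D4).** Here we check that at a point of $X$ two promises can be merged and advanced. Let $(x,f)\in\beta(U,s,E,n)\cap\beta(U',s',E',n')$. Put $s''=s\cup s'$, which is contained in $f$ and so belongs to $P$, and put $E''_k=E_k\cup E'_k$ and $n''=\max(n,n')+1$. The sequence $E''$ is an increasing sequence of finite sets with $\bigcup_kE''_k=s''^{-1}(1)$, and $x\notin s''^{-1}(1)$ by (3). So there is a clopen $U''$ with $x\in U''\subseteq(U\cap U')\setminus E''_{n''}$. Then $(U'',s'',E'',n'')\in Q$, it lies $\ll$-above both given elements, and $(x,f)\in[U'',s'']$.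

**Step 4: (D5).** Now the installments add up to the full promise. Let $D\subseteq Q$ be nonempty and $\ll$-directed, and write $q=(U_q,s_q,E^q,n_q)$ for $q\in D$. Given finitely many elements of $D$, some $t\in D$ is $\ll$-above all of them, and $U_t\ne\emptyset$ is contained in all their first coordinates. So the compact sets $U_q$ have the finite intersection property, and there is $x\in\bigcap_{q\in D}U_q$. Likewise any two $s_q$ have a common extension, so $h=\bigcup_{q\in D}s_q$ is a function.

We claim that $h(x)\ne1$, that is, $h$ is undefined at $x$ or $h(x)=0$. Suppose $s_q(x)=1$ for some $q\in D$. Then $x\in E^q_k$ for some $k$. Each application of directedness to a pair $(r,r)$ yields an element of $D$ that is $\ll$-above $r$ and has strictly larger $n$. Starting from $q$ and repeating this, we get by transitivity some $r\in D$ with $q\ll r$ and $n_r\ge k$. Then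
$$x\in E^q_k\subseteq E^r_k\subseteq E^r_{n_r},$$
while $x\in U_r$ and $U_r\cap E^r_{n_r}=\emptyset$, a contradiction.

So the extension $f:C\to\{0,1\}$ of $h$ by $0$ has $f(x)=0$, and $(x,f)\in\bigcap_{q\in D}\beta(q)$. $\square$

**Theorem 8.** $X\times2^{\mathfrak c}$ is subcompact.

*Proof.* By Lemmas 7 and 4, $X\times2^Q$ is subcompact, and $2^Q\cong2^{\mathfrak c}$ because $|Q|=\mathfrak c$. $\square$

## Freezing the clopen part: $X$ is not subcompact

Let $\mathcal B$ be an arbitrary base of nonempty open sets of $X$. We want a sequence $B_0,B_1,\dots$ in $\mathcal B$ that imitates the bad sequence $[U_n,\{(x,1)\}]$. Inside a set $[V,p]$ we can find some $B\in\mathcal B$, and inside that some $[U,e]$ with $U\subseteq V$ and $e\le p$, from which to continue. The naive plan is to fix $x$, start with $p\ni(x,1)$, and keep $x$ in all the clopen sets $U$ that occur. This stops at once: nothing makes $U$ contain $x$. There is no point of $X$ over $x$ in $[V,p]$, and the members of $\mathcal B$ inside $[V,p]$ may all avoid the fiber over $x$ together with a neighborhood of it. For instance, choose $a(s)\in s^{-1}(1)$ whenever this set is nonempty, and consider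 all $[U,s]$ such that $s^{-1}(1)=\emptyset$ or $a(s)\notin U$. By (3) they form a base of $X$, and no member with $s=\{(x,1)\}$ has $x\in U$.

So $x$ should be chosen only after we know which sets $U$ occur. But $U$ depends on $p$, and $p$ is supposed to contain $(x,1)$: the choice is circular. The way out is that there are only countably many possible $U$, while conditions in $P$ can be extended countably many times. This lets us find one condition $q_*$ below which $U$ can be predicted from $V$ alone. Then we choose $x$ outside $\operatorname{dom}q_*$ according to the prediction, and only then add $(x,1)$.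

**Definition (dense below).** For $q\in P$, a set $R\subseteq P$ is dense below $q$ if every $q'\le q$ has some $r\in R$ with $r\le q'$.

For example, $\{r:r(z)=0\}$ is dense below $\{(z,0)\}$, and it is not dense below $\emptyset$, since no extension of $\{(z,1)\}$ belongs to it. If $R$ is dense below $q$ and $q_*\le q$, then $R$ is dense below $q_*$.

**Lemma 9 (freezing).** Let $I$ and $N$ be countable nonempty sets and let $u:I\times P\to N$ be any function. There are $q_*\in P$ and $g:I\to N$ such that for every $i\in I$ the set $\{r\in P:u(i,r)=g(i)\}$ is dense below $q_*$.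

*Proof.* **Step 1: one index.** We show that for all $i\in I$ and $p\in P$ there are $q\le p$ and $\nu\in N$ such that $\{r:u(i,r)=\nu\}$ is dense below $q$. Suppose not, and enumerate $N=\{\nu_0,\nu_1,\dots\}$, with repetitions if necessary. Let $p_0=p$. Given $p_n\le p$, the set $\{r:u(i,r)=\nu_n\}$ is not dense below $p_n$, so there is $p_{n+1}\le p_n$ such that no $r\le p_{n+1}$ satisfies $u(i,r)=\nu_n$. Let $p_\omega=\bigcup_np_n\in P$. Then $u(i,p_\omega)=\nu_k$ for some $k$, although $p_\omega\le p_{k+1}$. This is a contradiction.

**Step 2: all indices at once.** We iterate Step 1 along $I=\{i_0,i_1,\dots\}$ (again possibly with repetitions). Let $q_0=\emptyset$. Given $q_n$, Step 1 applied to $(i_n,q_n)$ yields $q_{n+1}\le q_n$ and a value $\nu$ such that $\{r:u(i_n,r)=\nu\}$ is dense below $q_{n+1}$. If $i_n$ did not occur before, put $g(i_n)=\nu$. Let $q_*=\bigcup_nq_n\in P$. Since $q_*\le q_{n+1}$ for all $n$, every set $\{r:u(i,r)=g(i)\}$ is dense below $q_*$. $\square$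

**Theorem 10.** $X$ is not subcompact.

*Proof.* Let $\mathcal B$ be any base of nonempty open sets for $X$. We construct a regular filter base in $\mathcal B$ with empty intersection.

**Step 1: record how $\mathcal B$ refines the standard base.** For each $(V,p)\in\mathcal C\times P$ choose $B(V,p)\in\mathcal B$ with $B(V,p)\subseteq[V,p]$. Then choose $u(V,p)\in\mathcal C$ and $e(V,p)\in P$ with
$$u(V,p)\subseteq V,\qquad e(V,p)\le p,\qquad[u(V,p),e(V,p)]\subseteq B(V,p)\subseteq[V,p].\tag{5}$$
This is possible: take a point $(x,f)\in B(V,p)$ and a basic neighborhood $[U,s]\subseteq B(V,p)$ of it. Since $(x,f)\in[V,p]$, we have $x\in U\cap V\in\mathcal C$ and $s\cup p\subseteq f$, so $U\cap V$ and $s\cup p\in P$ will do.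

**Step 2: freeze $u$.** We make $u(V,p)$ predictable from $V$. Lemma 9 with $I=N=\mathcal C$ gives $q_*\in P$ and $g:\mathcal C\to\mathcal C$ such that for every $V\in\mathcal C$ the set $\{r:u(V,r)=g(V)\}$ is dense below $q_*$. In particular $g(V)=u(V,r)$ for some $r$, so $g(V)\subseteq V$.

**Step 3: choose $x$.** We want $x$ to lie in $g(V)$ for arbitrarily small $V$, and $q_*$ to be undefined at $x$. For each $k$ the open set
$$\bigcup\{g(V):V\in\mathcal C,\ \operatorname{diam}V<2^{-k}\}$$
is dense in $C$, because every nonempty open $W\subseteq C$ contains some $V\in\mathcal C$ of diameter $<2^{-k}$, and $g(V)\subseteq V\subseteq W$. Let $G$ be the intersection of these sets over all $k$. Since $C$ has no isolated points, the complements of single points are also dense open. So by the Baire category theorem $G\setminus\operatorname{dom}q_*$, an intersection of countably many dense open sets, is nonempty. Fix $x\in G\setminus\operatorname{dom}q_*$.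

**Step 4: the descent.** Now we add $(x,1)$ and shrink to $x$. Put $U_{-1}=C$ and $r_{-1}=q_*\cup\{(x,1)\}$, which is in $P$ because $x\notin\operatorname{dom}q_*$. Let $n\ge0$, and suppose $U_{n-1}\in\mathcal C$ with $x\in U_{n-1}$ and $r_{n-1}\le r_{-1}$ are given.

Some ball around $x$ of radius $\delta>0$ lies in $U_{n-1}$. Choose $k$ with $2^{-k}\le\min(\delta,2^{-n})$. Since $x\in G$, there is $V_n\in\mathcal C$ with $\operatorname{diam}V_n<2^{-k}$ and $x\in g(V_n)\subseteq V_n$; then $V_n\subseteq U_{n-1}$. Since $r_{n-1}\le q_*$, Step 2 gives $p_n\le r_{n-1}$ with $u(V_n,p_n)=g(V_n)$. Put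
$$U_n=g(V_n)\ni x,\qquad r_n=e(V_n,p_n)\le p_n,\qquad B_n=B(V_n,p_n).$$

**Step 5: the sequence is a regular filter base with empty intersection.** By (5), $[U_n,r_n]\subseteq B_n\subseteq[V_n,p_n]$. Since $V_{n+1}\subseteq U_n$, $p_{n+1}\le r_n$, and $[V_{n+1},p_{n+1}]$ is closed,
$$\overline{B_{n+1}}\subseteq[V_{n+1},p_{n+1}]\subseteq[U_n,r_n]\subseteq B_n.$$
So the $B_n$ decrease, and for $i\le j$ we have $\overline{B_{j+1}}\subseteq B_j=B_i\cap B_j$. Thus $\{B_n:n\in\omega\}\subseteq\mathcal B$ is a regular filter base. If $(z,f)\in\bigcap_nB_n$, then $z\in\bigcap_nV_n=\{x\}$, because $\operatorname{diam}V_n<2^{-n}$, and $f\supseteq p_0\supseteq r_{-1}\ni(x,1)$. Hence $z=x$ and $f(z)=1$, contradicting $(z,f)\in X$. So $\bigcap_nB_n=\emptyset$. As $\mathcal B$ was arbitrary, $X$ is not subcompact. $\square$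

**Corollary 11.** Classical Question 2 has a negative answer, even with $X$ zero-dimensional Hausdorff and $Y$ compact Hausdorff. Moreover, subcompactness is not preserved by perfect open maps or by closed retracts.

*Proof.* The first sentence is Theorems 8 and 10 with $Y=2^{\mathfrak c}$. A map is perfect if it is continuous, closed and has compact fibers. The projection $X\times2^{\mathfrak c}\to X$ is continuous and open, its fibers are copies of $2^{\mathfrak c}$, and it is closed because the second factor is compact. Its domain is subcompact and its image $X$ is not. Finally, for $y\in2^{\mathfrak c}$ the set $X\times\{y\}$ is closed in $X\times2^{\mathfrak c}$, is homeomorphic to $X$, and is a retract under $(z,y')\mapsto(z,y)$. $\square$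

Together with Theorem 5 this says that every factor of a subcompact space has a directed-complete system, that nothing more can be concluded in general, and that having such a system is strictly weaker than being subcompact.

## Second factors that do not help $X$

The proof of Theorem 10 used countability of the set $N$ of values of $u$. It therefore tolerates a second factor as long as countably many open sets of that factor suffice for the construction. A point has *countable character* if it has a countable local base. A *$\pi$-base* of a space is a family of nonempty open subsets such that every nonempty open set contains a member of the family. For example, in the convergent sequence $\{0\}\cup\{1/k:k\ge1\}$ the singletons $\{1/k\}$ form a countable $\pi$-base, which is not a base.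

**Theorem 12.** For the $X$ above, $X\times Y$ is not subcompact whenever $Y$ is regular and either has a point of countable character or has a nonempty open subspace with a countable $\pi$-base. In particular $X\times2^\kappa$ is not subcompact for $\kappa\le\omega$, while it is subcompact for $\kappa\ge\mathfrak c$.

*Proof.* **Step 1: a common form of the two hypotheses.** We treat both cases at once. In each case there are a nonempty $S\subseteq Y$ and a countable nonempty family $\mathcal O$ of open subsets of $Y$, each meeting $S$, such that
$$\text{every open subset of }Y\text{ that meets }S\text{ contains a member of }\mathcal O.\tag{6}$$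
If $y$ has countable character, let $S=\{y\}$ and let $\mathcal O$ be a countable local base at $y$ consisting of open sets. If $S$ is a nonempty open subspace with a countable $\pi$-base $\mathcal O$, then the members of $\mathcal O$ are open in $Y$ and meet $S$; and if an open $W$ meets $S$, then $W\cap S$ is a nonempty open subset of $S$ and contains a member of $\mathcal O$.

Let $\mathcal B$ be a base of nonempty open sets for $X\times Y$. We construct a regular filter base in $\mathcal B$ with empty intersection.

**Step 2: record how $\mathcal B$ refines boxes.** We find, for each $(V,O,p)\in\mathcal C\times\mathcal O\times P$, a set $B(V,O,p)\in\mathcal B$, a pair $u(V,O,p)=(U,O')\in\mathcal C\times\mathcal O$ and $e(V,O,p)=p'\in P$ with $U\subseteq V$, $p'\le p$ and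
$$[U,p']\times\overline{O'}\subseteq B(V,O,p)\subseteq[V,p]\times O.\tag{7}$$
Choose $s\in O\cap S$, a point $(x_0,f_0)\in[V,p]$, and $B(V,O,p)\in\mathcal B$ with $((x_0,f_0),s)\in B(V,O,p)\subseteq[V,p]\times O$. Some basic box around $((x_0,f_0),s)$ lies in $B(V,O,p)$. Intersecting its clopen part with $V$ and uniting its function with $p$, as in Step 1 of Theorem 10, we get $U\in\mathcal C$ with $x_0\in U\subseteq V$, $p'\le p$ with $p'\subseteq f_0$, and an open $H\ni s$ with $[U,p']\times H\subseteq B(V,O,p)$. By regularity of $Y$ choose an open $H'\ni s$ with $\overline{H'}\subseteq H$. Since $H'$ meets $S$, (6) gives $O'\in\mathcal O$ with $O'\subseteq H'$, so $\overline{O'}\subseteq H$ and (7) holds.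

**Step 3: freeze $u$ and choose $x$.** As before, the prediction must come before $x$. Lemma 9 with $I=N=\mathcal C\times\mathcal O$, which is countable, gives $q_*\in P$ and $g=(g_1,g_2):\mathcal C\times\mathcal O\to\mathcal C\times\mathcal O$ such that $\{r:u(V,O,r)=g(V,O)\}$ is dense below $q_*$ for all $(V,O)$. Since $g(V,O)$ is a value of $u(V,O,\cdot)$, we have $g_1(V,O)\subseteq V$. For each $O\in\mathcal O$ and $k\in\omega$ the set $\bigcup\{g_1(V,O):V\in\mathcal C,\ \operatorname{diam}V<2^{-k}\}$ is open, and it is dense in $C$ by the argument of Theorem 10. Let $G$ be the intersection of these countably many sets. By the Baire category theorem, as before, we may fix $x\in G\setminus\operatorname{dom}q_*$.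

**Step 4: the descent.** We now run the construction of Theorem 10 with the second coordinate carried along. Start with $U_{-1}=C$, any $O_{-1}\in\mathcal O$, and $r_{-1}=q_*\cup\{(x,1)\}\in P$. Let $n\ge0$, and suppose $U_{n-1}\in\mathcal C$ with $x\in U_{n-1}$, $O_{n-1}\in\mathcal O$, and $r_{n-1}\le r_{-1}$ are given. Since $x\in G$, there are arbitrarily small $V$ with $x\in g_1(V,O_{n-1})\subseteq V$. Choose such a $V_n$ with $V_n\subseteq U_{n-1}$ and $\operatorname{diam}V_n<2^{-n}$. Since $r_{n-1}\le q_*$, there is $p_n\le r_{n-1}$ with
$$u(V_n,O_{n-1},p_n)=g(V_n,O_{n-1})=:(U_n,O_n),$$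
and then $x\in U_n$. Put $r_n=e(V_n,O_{n-1},p_n)\le p_n$ and $B_n=B(V_n,O_{n-1},p_n)$.

By (7), $B_{n+1}\subseteq[V_{n+1},p_{n+1}]\times O_n$ and $[U_n,r_n]\times\overline{O_n}\subseteq B_n$. Since $[V_{n+1},p_{n+1}]$ is closed, $V_{n+1}\subseteq U_n$ and $p_{n+1}\le r_n$,
$$\overline{B_{n+1}}\subseteq[V_{n+1},p_{n+1}]\times\overline{O_n}\subseteq[U_n,r_n]\times\overline{O_n}\subseteq B_n.$$
So $\{B_n:n\in\omega\}$ is a regular filter base in $\mathcal B$. A point of $\bigcap_nB_n$ would have an $X$-coordinate $(z,f)$ with $z\in\bigcap_nV_n=\{x\}$ and $f\supseteq p_0\ni(x,1)$, so $f(z)=1$, which is impossible in $X$. Hence $\bigcap_nB_n=\emptyset$, and $X\times Y$ is not subcompact.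

**Step 5: small cubes.** For $\kappa\le\omega$ the space $2^\kappa$ is second countable, so every point has countable character, and $X\times2^\kappa$ is not subcompact by what we have just shown.

**Step 6: large cubes.** We show that an extra Cantor factor does no harm. For $\kappa\ge\mathfrak c$ we have $\mathfrak c+\kappa=\kappa$, so $X\times2^\kappa\cong(X\times2^{\mathfrak c})\times2^\kappa$. By Theorem 8 let $\mathcal A$ witness subcompactness of $X\times2^{\mathfrak c}$, and use the base of all sets $A\times[\sigma]$ with $A\in\mathcal A$ and $\sigma$ a finite partial function from $\kappa$ to $2$. Let $\{A_i\times[\sigma_i]\}_i$ be a regular filter base of such sets. Given $i,j$ there is $l$ with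
$$\overline{A_l}\times[\sigma_l]=\overline{A_l\times[\sigma_l]}\subseteq(A_i\cap A_j)\times([\sigma_i]\cap[\sigma_j]).$$
The left side is a box with nonempty sides, so $\overline{A_l}\subseteq A_i\cap A_j$ and $[\sigma_l]\subseteq[\sigma_i]\cap[\sigma_j]$. Thus the $A_i$ form a regular filter base in $\mathcal A$, and $\bigcap_iA_i\ne\emptyset$. Moreover $[\sigma_i]\cap[\sigma_j]\neq\emptyset$, so the $\sigma_i$ are pairwise compatible, their union is a function, and $\bigcap_i[\sigma_i]\ne\emptyset$. Hence the family has a common point, and $X\times2^\kappa$ is subcompact. $\square$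

Under CH every uncountable $\kappa$ satisfies $\kappa\ge\mathfrak c$. So in that case Theorem 12 says that $X\times2^\kappa$ is subcompact if and only if $\kappa$ is uncountable.
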